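# Size versus height for binary space partitions of disjoint segments

## 1. Binary space partitions, fragments and cuts

Throughout, $S$ is a finite set of $n\ge 2$ pairwise disjoint closed line segments in the plane, each of positive length.

**Definition 1 (BSP).** A binary space partition for $S$ is a rooted binary tree. Each node $v$ has a closed convex region $R(v)$ and a set $F(v)$ of fragments, with $R(\text{root})=\mathbb R^2$ and $F(\text{root})=S$. An internal node $v$ carries a splitting line $\ell_v$ that meets the interior of $R(v)$. Let $H_v^-,H_v^+$ be the closed half-planes bounded by $\ell_v$. The children $v^-,v^+$ get the regions $R(v)\cap H_v^-$ and $R(v)\cap H_v^+$. A fragment of $F(v)$ contained in $\ell_v$ is stored at $v$ and passed to neither child. Every other $f\in F(v)$ is passed as $f\cap H_v^-$ to $v^-$ and as $f\cap H_v^+$ to $v^+$, whenever that intersection has positive length. A node $v$ is a leaf exactly when the interior of $R(v)$ meets the relative interior of at most one fragment of $F(v)$.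

**Definition 2 (size, height, partition complexity).** The size of a BSP is the total number of fragments stored at internal nodes or at leaves. Its height is the maximum number of edges on a root-to-leaf path. The partition complexity $p(S)$ is the minimum size of a BSP for $S$.

**Definition 3 (axis-aligned and general).** A BSP is axis-aligned if every splitting line is horizontal or vertical. A general BSP may use lines of any orientation.

**Example 1.** Let $S$ consist of $U=[(-1,0),(1,0)]$ and $V=[(0,1),(0,2)]$. If the root line is $y=0$, then $U$ is stored at the root, $V$ goes to the upper child, and both children are leaves. The size is $2$ and the height is $1$. If the root line is $x=0$, then $V$ is stored at the root and $U$ is split into two pieces, one per child, so the size is $3$. Both trees are axis-aligned. Since every segment leaves at least one fragment somewhere, $p(S)=2$.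

**Example 2.** Let $S$ be $n$ horizontal segments at distinct heights. Splitting along them from top to bottom gives size $n$ and height $n-1$. Splitting along the median one, and recursing on both sides, also gives size $n$. With $q$ segments present, each child gets at most $\lfloor q/2\rfloor$ of them, so the height is at most $\lfloor\log_2 n\rfloor$.

**Definition 4 (cut).** A cut is a pair (node $v$, fragment of $F(v)$) such that $\ell_v$ splits the fragment into two pieces of positive length. In Example 1 the line $x=0$ makes one cut and the line $y=0$ makes none.

Three bookkeeping facts are used all the time. Each is an induction down the tree.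

**Fact A.** The set $F(v)$ contains at most one fragment of each $f\in S$, and this fragment is $f\cap R(v)$. Indeed, if $f\cap R(v)$ is passed to $v^-$, it arrives as $f\cap R(v)\cap H_v^-=f\cap R(v^-)$.

**Fact B.** Size $=|S|+\#\text{cuts}$, hence $p(S)\ge|S|$. A fragment at an internal node is stored there, or is passed to exactly one child, or is cut and passed to both. Only the last case changes the number of fragments, and it adds exactly one.

**Fact C.** The relative interiors of the fragments in $F(v)$ lie in $\operatorname{int}R(v)$, and therefore $v$ is a leaf if and only if $|F(v)|\le 1$. For the induction, a segment contained in $H_v^-$ but not in $\ell_v$ has its relative interior in the open half-plane, and the same holds for $H_v^+$.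

## 2. The tradeoff statement (T)

Size wants few cuts and height wants balanced splits. In Example 2 the two wishes agree. The question is whether they can be made to conflict: if we insist on height $O(\log n)$, must we sometimes pay a size far above $p(S)$, measured on the same set $S$?

**(T)** *For every constant $C\ge 1$ there exist $n\ge2$ and a set $S$ of $n$ pairwise disjoint line segments in the plane such that every general BSP for $S$ of height at most $C\log_2 n$ has size greater than $C\cdot p(S)$.*

The negation says that some constant $C$ works for all sets: every $S$ has a general BSP with height at most $C\log_2n$ and size at most $C\,p(S)$ at the same time. The question is posed in "Binary Space Partitions: Recent Developments" (https://www.cs.ucdavis.edu/~amenta/w11/29toth.pdf), in the form: is there a tradeoff between the size and the height of the BSP trees for disjoint line segments with arbitrary orientations?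

For axis-aligned BSPs the conflict exists. Arya (2002) gives sets $A_n$ of $n$ disjoint axis-parallel segments for which every axis-aligned BSP of height $h$ has size $\Omega(n\log n/\log h)$. More precisely, the size is $\Omega(nr)$ whenever $r\in\mathbb N$ and $\sum_{i=0}^r\binom hi\le n/8$. On the other hand, disjoint axis-parallel segments always have an axis-aligned BSP of size at most $2n-1$ (d'Amore and Franciosa). But $A_n$ has a general BSP of linear size, obtained with a single diagonal cut followed by cuts along the segments.

We shall prove that (T) is true. The conflict already occurs for axis-parallel segments and has the largest possible order: on suitable sets with $p(S)=n$, height $O(\log n)$ forces size $\Omega(n\log n)$.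

For $n=2$ nothing happens: two disjoint segments are strictly separated by a line, which gives size $2$ and height $1$. Parallel segments have no tradeoff either, by Example 2. So we need two directions.

## 3. A staircase under axis-parallel lines: counting costly turns

Let $N\ge2$, $c_j=(j,j)$ for $j=1,\dots,N$, and
$$U_j=[c_j-(N,0),\,c_j],\qquad V_j=[c_j-(0,N),\,c_j-(0,\tfrac12)].$$
Each corner $c_j$ has a horizontal arm to the left and a vertical arm below, with a small gap $g_j=[c_j-(0,\frac12),c_j]$ between them. For $i<j$ the segments $U_i,V_i$ lie in the quadrant $c_i-[0,\infty)^2$, while $U_j$ lies on $y=j>i$ and $V_j$ on $x=j>i$, so all $n=2N$ segments are disjoint.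

Peeling from the top is free: split along $U_N$, then along $V_N$, then along $U_{N-1}$, and so on. All remaining segments lie below, respectively to the left, so nothing is cut. The size is $n$ and the height is $2N-1$. Halving is shallow but expensive. A vertical line $x=\xi$ with $m<\xi<m+1$ cuts all $U_j$ with $j>m$. Splitting the range of corners in half each time, with $N$ a power of $2$, cuts a total of $N/2$ arms per level, hence $\frac N2\log_2N$ arms. Here is why axis-parallel lines cannot do much better.

**Warm-up.** *Let $h,r\ge1$ be integers with $\sum_{i=1}^r\binom hi\le N/2$. Every axis-aligned BSP of height at most $h$ for the staircase has size at least $n+rN/2$.*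

*Proof.* For each corner $j$ follow a path from the root. While the line at the current node misses $g_j$, go to the child whose region contains $g_j$. Stop at the first node whose line meets $g_j$. At a node $v_t$ of this path no ancestor line meets $g_j$, so $g_j\subset\operatorname{int}R(v_t)$. The lines $y=j$ and $x=j$ both meet $g_j$, so $U_j,V_j$ have not been stored. Both have an end in $g_j$, so both have a fragment of positive length in $F(v_t)$, and $v_t$ is internal. Hence the path stops at some $v_\lambda$ with $\lambda\le h-1$.

Call $t<\lambda$ a costly turn of $j$ if $j$ goes to the right or upper side of $\ell_{v_t}$ and some corner $i$, whose path also continues through $v_t$, goes to the other side. Then $i<j$. The set $\operatorname{int}R(v_t)$ is an open axis-parallel box containing $c_i$ and $c_j$. If $\ell_{v_t}$ is $x=\xi$, then $i<\xi<j$, and $(\xi,j)$ lies in this box and in the relative interior of $U_j$, since $j-N\le0<\xi<j$. If $\ell_{v_t}$ is $y=\eta$, then $i<\eta<j-\frac12$, because the line misses $g_j$, and $(j,\eta)$ lies in the box and in the relative interior of $V_j$. In both cases an arm of $j$ is cut at $v_t$. So if $a_j$ counts the costly turns of $j$,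 then $\#\text{cuts}\ge\sum_ja_j$.

Now $j$ can be recovered from $\lambda$ and the set $E$ of its costly turns. If $t\in E$, it goes right or up. If $t\notin E$, it goes left or down if some corner continuing through $v_t$ does so, and otherwise right or up. This determines $v_\lambda$, and an axis-parallel line meets at most one gap $g_j$. Therefore
$$\#\{j:a_j=a\}\le\sum_{\lambda=0}^{h-1}\binom\lambda a=\binom h{a+1},$$
so at most $\sum_{i=1}^r\binom hi\le N/2$ corners have $a_j\le r-1$. The other corners, at least $N/2$ of them, contribute at least $r$ cuts each. $\square$

So the principle is: free turns carry no information, and a shallow tree that sends $N$ corners to different places must make many costly turns.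

## 4. What oblique lines break

Two steps of the warm-up fail for general lines.

The first is the last decoding step, that a line meets at most one gap. The single line $y=x-\frac14$ passes through all gaps of the staircase. Every $U_j$ lies on $y=j$ with $x\le j$, hence above it. Every $V_j$ lies on $x=j$ with $y\le j-\frac12$, hence below it. After this one cut, two families of $N$ parallel segments remain, and Example 2 finishes with size $n$ and height at most $1+\lfloor\log_2N\rfloor$. The staircase has no tradeoff.

The second is the step "separating $c_i$ from $c_j$ at $v$ cuts an arm of $j$ at $v$", which used that regions are boxes. Take $c_i=(0,0)$ and $c_j=(1,1)$ with arms of length $4$ to the left and downward, the vertical arms beginning at distance $\gamma<\frac1{10}$ below the corners. Split first by $y=x+\frac1{10}$ and then by $y=x-\frac1{10}$. Both corners stay in the strip $|y-x|\le\frac1{10}$, where the arms of $j$ are only $[\frac9{10},1]\times\{1\}$ and $\{1\}\times[\frac9{10},1-\gamma]$. Now $x+y=1$ separates $c_i$ from $c_j$ and cuts nothing. The arms of $j$ in the strip satisfy $x+y\ge\frac{19}{10}$, and the arms of $i$ satisfy $x+y\le0$. The line does meet the long arms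 of $j$, but only in parts that an earlier line has cut away.

To meet the first failure we place corners in convex position, so that a line passes near at most two of them. To meet the second we keep track, for each corner, of a length scale at which its arms are still intact. When a line cuts the arms at the current scale, we record one cut and pass to a smaller scale, on which the corner is compared only with closer corners. Each corner then yields at most one recorded cut per scale. For many cuts we need many scales, so the convex configuration has to be nested.

## 5. Nested clusters on a parabola: the set $S_K$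

Fix $B=16$ and an integer $K\ge1$. Put
$$N=B^K,\quad n=2N,\quad L=\log_2N=4K=\log_2(n/2),\quad \varepsilon=\frac1{20B^3},\quad b_i=\Big(\frac iB,\frac{i^2}{B^2}\Big)\ (1\le i\le B).$$

**Definition 5 (clusters).** A cluster $Q$ of level $k$, $0\le k\le K$, is a word $(i_1,\dots,i_k)\in[B]^k$, where $[B]=\{1,\dots,B\}$. Its children are its one-letter extensions. Put
$$z_Q=\sum_{m=1}^k\varepsilon^{m-1}b_{i_m},\qquad \Delta(Q)=\text{closed disc with center } z_Q\text{ and radius }6\varepsilon^k.$$

**Definition 6 (corners).** A corner $j$ is a word of length $K$. Corners are ordered lexicographically. Put $c_j=(x_j,y_j)=z_j$ and $\Delta_j=\Delta(j)$, and let $Q_k(j)$ be the prefix of $j$ of length $k$. We write $j\in Q$ if $Q$ is a prefix of $j$.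

**Definition 7 (arms).** The segments of $S_K$ are
$$U_j=[c_j-(4,0),\,c_j],\qquad V_j=[c_j-(0,4),\,c_j-(0,\varepsilon^K)]\qquad(j\in[B]^K).$$
The legs of $j$ at level $k$ are $\sigma_k(j)=[c_j-(3\varepsilon^k,0),c_j]\cup[c_j,c_j-(0,3\varepsilon^k)]$. They shrink as $k$ grows.

**Example 3.** For $K=2$ the corner $j=(3,16)$ is $c_j=b_3+\varepsilon b_{16}=(\frac3{16}+\varepsilon,\frac9{256}+\varepsilon)$. Its level-1 cluster $(3)$ has center $b_3$ and a disc of radius $6\varepsilon$. Here $\varepsilon=1/81920$. The legs $\sigma_0(j)$ have length $3$, and $\sigma_1(j)$ has legs of length $3\varepsilon$. The chord through $b_1$ and $b_3$ has slope $\frac14$ and passes $\frac1{256}$ above $b_2$, so its distance to $b_2$ exceeds $0.003$, while $6\varepsilon<0.0001$: it misses the disc of the cluster $(2)$.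

The following five properties are all that the lower bound needs.

**(G1)** *The vector $c_j-z_{Q_k(j)}$ has both coordinates in $[0,1.01\,\varepsilon^k]$, and $\sigma_k(j)\subset\Delta(Q_k(j))$.* The vector is $\sum_{m>k}\varepsilon^{m-1}b_{i_m}$ with $b$'s in $[0,1]^2$, so its coordinates are at most $\varepsilon^k/(1-\varepsilon)\le1.01\varepsilon^k$. Its norm is at most $1.5\varepsilon^k$. Points of $\sigma_k(j)$ are within $3\varepsilon^k$ of $c_j$, and $1.5+3<6$.

**(G2)** *If $i<j$, both coordinates of $c_j-c_i$ are positive.* Let $m$ be the first position where the words differ, so $j_m>i_m$. Both coordinates of $b_{j_m}-b_{i_m}$ are at least $1/B^2$. By (G1) at level $m$, the remaining terms change each coordinate by at most $1.01\varepsilon^m$. So each coordinate is at least $\varepsilon^{m-1}(B^{-2}-1.01\varepsilon)>0$.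

**(G3)** *If $P$ is a child of $Q$, then $\Delta(P)\subset\Delta(Q)$.* At level $k$ of $Q$ the centers differ by at most $\sqrt2\,\varepsilon^k$, and $\sqrt2+6\varepsilon<6$.

**(G4)** *No line meets $\Delta(P)$ for three different children $P$ of one cluster.* Translate and rescale so that the discs have radius $\delta=6\varepsilon$ and centers among the $b_i$. Suppose a line meets three of them. In orthonormal coordinates with this line as first axis, the three centers are $(p_a,q_a)$ with $|q_a|\le\delta$ (indices mod 3). Their triangle has area
$$\tfrac12\Big|\sum_aq_a(p_{a+1}-p_{a-1})\Big|\le\tfrac12\,\delta\cdot2\,(\max_a p_a-\min_a p_a)\le\sqrt2\,\delta=6\sqrt2\,\varepsilon<B^{-3}.$$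
Here we used that the three differences of the $p_a$ sum in absolute value to $2(\max-\min)$, and that the $b_i$ lie in a unit square. But three points of $y=x^2$ with distinct abscissae $t_1,t_2,t_3\in\frac1B\mathbb Z$ span area $\frac12|(t_1-t_2)(t_2-t_3)(t_3-t_1)|\ge\frac12\cdot\frac1B\cdot\frac1B\cdot\frac2B=B^{-3}$, a contradiction.

**(G5)** *Let $i<j$ be corners in one cluster $Q$ of level $k$. Every line strictly separating $c_i$ from $c_j$ meets $\sigma_k(j)$.* By (G1) and (G2), the coordinates of $c_j-c_i$ are positive and at most $1.01\varepsilon^k$, so their sum is less than $3\varepsilon^k$. Hence $c_i$ lies in the triangle with vertices $c_j$, $c_j-(3\varepsilon^k,0)$, $c_j-(0,3\varepsilon^k)$. The open side of the line that contains $c_i$ contains a vertex $p$ of the triangle, since otherwise the whole triangle would lie in the closed other side. As $c_j$ is strictly on the other side, $p\ne c_j$. So the line meets $[c_j,p]\subset\sigma_k(j)$.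

**Disjointness.** $U_j$ lies on $y=y_j$ and $V_j$ lies in $y\le y_j-\varepsilon^K$. For $i<j$, by (G2), $U_i$ and $V_i$ lie in $c_i-[0,\infty)^2$, while $U_j$ lies on $y=y_j>y_i$ and $V_j$ on $x=x_j>x_i$. So the $n$ segments of $S_K$ are pairwise disjoint.

**Partition complexity: $p(S_K)=n$.** Peel as in Section 3. For $j$ from the largest corner to the smallest, split along the line of $U_j$ and then, in the lower part, along the line of $V_j$, stopping when at most one fragment is left. By (G2) all remaining segments lie below, respectively to the left, so nothing is cut and the size is $n$. Fact B gives $p(S_K)\ge n$.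

## 6. The lower bound and its consequence for (T)

**Theorem 1.** *Let $S\supseteq S_K$ be a finite set of pairwise disjoint segments.*

*(a) Let $h,s\ge1$ be integers with $s-1\le K/6$ and $\sum_{i=1}^s\binom hi\le2^{3K/2-1}=\frac12(n/2)^{3/8}$. Then every general BSP for $S$ of height at most $h$ has size at least $|S|+sN/2$. For $S=S_K$ this is $(1+\frac s4)n$.*

*(b) Let $h\ge L$ be real. Then every general BSP for $S$ of height at most $h$ has size at least*
$$|S|+\frac N2\Big\lfloor\frac L{16\log_2(4+h/L)}\Big\rfloor.$$
*For $S=S_K$ this is $n\Big(1+\frac14\Big\lfloor\frac L{16\log_2(4+h/L)}\Big\rfloor\Big)$.*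

**Corollary 2.** *(T) holds.*

*Proof from Theorem 1(b).* Given $C\ge1$, take $S=S_K$. The allowed height is $C\log_2n=C(L+1)\le2CL$, and $2CL\ge L$. So the size is at least $n\big(1+\frac14\lfloor L/(16\log_2(4+2C))\rfloor\big)$. Since $L=4K$, for $K$ large this exceeds $Cn=C\,p(S_K)$. $\square$

The next two sections prove (a). Fix a BSP for $S\supseteq S_K$ of height at most $h$.

## 7. Following a corner through the scales

**Step 1 (paths).** We define for each corner the nodes at which it still has both arms. Let $v_0$ be the root. Suppose $v_t$ is given with $\Delta_j\subset R(v_t)$ and no line at a proper ancestor of $v_t$ meeting $\Delta_j$, so that $\Delta_j\subset\operatorname{int}R(v_t)$. The lines spanned by $U_j$ and by $V_j$ both pass through $c_j\in\Delta_j$, so no proper ancestor has stored a fragment of $U_j$ or $V_j$. The disc $\Delta_j$ has center $c_j$ and radius $6\varepsilon^K$, so it contains pieces of positive length of both arms. These pieces survive at every ancestor, so $F(v_t)$ contains the two fragments $U_j\cap R(v_t)$ and $V_j\cap R(v_t)$. Hence $v_t$ is internal. If $\ell_{v_t}$ meets $\Delta_j$, put $\lambda=t$ and stop. Otherwise $\Delta_j$ lies in one open side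 of $\ell_{v_t}$, and $v_{t+1}$ is the child whose region contains $\Delta_j$. Leaves are never reached, so the path stops, and since $v_\lambda$ is internal,
$$0\le\lambda=\lambda(j)\le h-1.$$

**Step 2 (levels and events).** We attach to each time $t\le\lambda$ a scale at which the legs of $j$ are intact. Define levels $\kappa_0=0,\kappa_1,\dots,\kappa_\lambda$ such that for all $t$

$(I_t)$: none of $\ell_{v_0},\dots,\ell_{v_{t-1}}$ meets $\sigma_{\kappa_t}(j)$.

$(I_0)$ is empty. Let $t<\lambda$ and $k=\kappa_t$.

- If $\ell_{v_t}\cap\sigma_k(j)=\emptyset$, put $\kappa_{t+1}=k$. Then $(I_{t+1})$ is clear.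
- Otherwise call $t$ an event of $j$, and let $\kappa_{t+1}=k'$ be the least $m\in\{k,\dots,K\}$ with $\ell_{v_t}\cap\Delta(Q_m(j))=\emptyset$.

The level $k'$ exists, since $m=K$ qualifies: $\Delta(Q_K(j))=\Delta_j$, and $t<\lambda$ means that $\ell_{v_t}$ misses $\Delta_j$. As $\sigma_k(j)\subset\Delta(Q_k(j))$ by (G1), the line meets $\Delta(Q_k(j))$, so $k'>k$. And $(I_{t+1})$ holds because $\sigma_{k'}(j)\subset\sigma_k(j)\cap\Delta(Q_{k'}(j))$: the earlier lines miss the first set and $\ell_{v_t}$ misses the second.

**Example 4.** Let $K=2$ and suppose the root line is $x=x_j-1$. It meets $\sigma_0(j)$ at $c_j-(1,0)$. Its distance from $z_{Q_1(j)}$ is at least $1-1.01\varepsilon>6\varepsilon$, so it misses $\Delta(Q_1(j))$, and $\kappa_1=1$. If instead the root line is $x=x_j-\varepsilon$, it contains $c_j-(\varepsilon,0)\in\sigma_1(j)\subset\Delta(Q_1(j))$, but it misses $\Delta_j$, which has radius $6\varepsilon^2$. Then $\kappa_1=2$.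

**Step 3 (every event is a cut).** We show that events of all corners give different cuts. Let $t$ be an event of $j$ and $k=\kappa_t$. The boundary of $R(v_t)$ is covered by ancestor lines, which miss the connected set $\sigma_k(j)$ by $(I_t)$, and $c_j\in\sigma_k(j)$ lies in $\operatorname{int}R(v_t)$. So $\sigma_k(j)\subset\operatorname{int}R(v_t)$. The line $\ell_{v_t}$ meets $\sigma_k(j)$ at a point $x$, and $x\notin\Delta_j$ because $t<\lambda$. On the horizontal leg, $x=c_j-(u,0)$ with $0<u\le3<4$, so $x$ is in the relative interior of $U_j$. On the vertical leg, $x=c_j-(0,u)$ with $\varepsilon^K<u\le3<4$, because the points with $0\le u\le\varepsilon^K$ lie in $\Delta_j$. So $x$ is in the relative interior of $V_j$. Since $x\in\operatorname{int}R(v_t)$, it lies in the relative interior of the fragment $U_j\cap R(v_t)$ or $V_j\cap R(v_t)$. The line $\ell_{v_t}$ misses $c_j$, hence does not contain this fragment. So the fragment is cut at $v_t$.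

Different events of $j$ occur at different nodes, and different corners own different segments. Writing $a_j$ for the number of events of $j$, Fact B gives
$$\text{size}\ \ge\ |S|+\sum_ja_j.\tag{1}$$
Since each event raises the level, $a_j\le K$. With $K=1$ this argument could never record more than one cut per corner, which is why we nest.

**Step 4 (non-events determine the direction).** This is the substitute for "free turns carry no information". Let $v$ be a node at depth $t$ and $Q$ a cluster of level $k$. Consider all corners $i\in Q$ whose path visits $v$ with $t<\lambda(i)$ and $\kappa_t(i)=k$, and for which $t$ is not an event. *All of them go to the same child of $v$.* Suppose $i<j$ are two of them going to different children. The line $\ell_v$ misses $\Delta_i$ and $\Delta_j$, so it strictly separates $c_i$ from $c_j$. By (G5) it meets $\sigma_k(j)$. As $\kappa_t(j)=k$, time $t$ is an event of $j$, a contradiction.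

In the strip example of Section 4, the early lines that shortened the arms of $j$ count as events, and afterwards $j$ is compared only with corners of a smaller cluster. That is how the invariant $(I_t)$ repairs the second failure.

## 8. Encoding corners and the end of the proof of (a)

**Step 5 (the code).** We show that a corner with few events has a short description. Encode $j$ by $\lambda$, the set $E\subset\{0,\dots,\lambda-1\}$ of its events, the clusters $Q_{\kappa_{t+1}}(j)$ for $t\in E$, and finally $j$ itself, chosen from a list depending on $v_\lambda$ and $Q_{\kappa_\lambda}(j)$. The data $\lambda$, $E$ and the clusters determine $v_t$ and $Q_{\kappa_t}(j)$ for all $t\le\lambda$, by induction from $v_0=\text{root}$ and the empty word: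

- If $t\notin E$, the cluster does not change, and by Step 4 the child is determined by $(v_t,Q_{\kappa_t}(j))$.
- If $t\in E$, the new cluster $Q'=Q_{\kappa_{t+1}}(j)$ is given, $\ell_{v_t}$ misses $\Delta(Q')$, and $\Delta(Q')\supset\Delta_j$ by (G3). So $v_{t+1}$ is the child on the side of $\Delta(Q')$.

**Step 6 (choices at an event).** We bound the number of possible $Q'$ when $v_t$ and $Q_k(j)$ are known, $\kappa_t=k$ and $\kappa_{t+1}=k+d$. By minimality of $\kappa_{t+1}$, the prefixes of $j$ of levels $k,\dots,k+d-1$ all have discs met by $\ell_{v_t}$. By (G4), each such prefix has at most two children whose discs are met. So there are at most $2^{d-1}$ candidates for the prefix of level $k+d-1$, and each has $B$ children. This gives at most $B2^{d-1}$ choices.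

**Step 7 (choices at the end).** The line $\ell_{v_\lambda}$ meets $\Delta_j$, hence by (G3) it meets $\Delta(Q_m(j))$ for all $m\ge\kappa_\lambda$. By (G4), starting from $Q_{\kappa_\lambda}(j)$ there are at most $2^{K-\kappa_\lambda}$ choices for $j$. This repairs the first failure: a line may pass through many gaps, but only through few in comparison with $B^{K-\kappa_\lambda}$.

**Step 8 (counting).** Let $j$ have exactly $a$ events, with level increments $d_1,\dots,d_a\ge1$. Then $\sum d_i=\kappa_\lambda\le K$. There are $\binom Ka$ such sequences, because the partial sums form an $a$-subset of $\{1,\dots,K\}$. For each sequence the product of the numbers of choices is at most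
$$B^a\,2^{\sum(d_i-1)}\,2^{K-\sum d_i}=B^a2^{K-a}=8^a2^K,$$
using $B=16$. For given $\lambda$ there are $\binom\lambda a$ sets $E$. Therefore
$$\#\{j:a_j=a\}\le\sum_{\lambda=0}^{h-1}\binom\lambda a\binom Ka8^a2^K=\binom h{a+1}\binom Ka\,8^a\,2^K.\tag{2}$$

**Step 9 (conclusion of (a)).** Under the hypotheses of (a), $\binom Ka\le2^K$ and $8^a\le8^{s-1}\le2^{K/2}$ for $a\le s-1$. Summing (2),
$$\#\{j:a_j\le s-1\}\le2^K\cdot2^K\cdot8^{s-1}\sum_{i=1}^s\binom hi\le2^{2K}\cdot2^{K/2}\cdot2^{3K/2-1}=2^{4K-1}=\frac N2.$$
So at least $N/2$ corners have $a_j\ge s$, and (1) gives size at least $|S|+sN/2$. For $S=S_K$ we have $N/2=n/4$. $\square$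

## 9. Choosing the number of events: proof of Theorem 1(b)

**Step 1 (reduction to integer $h$).** Heights are integers and $L=4K$ is an integer, so a BSP of height at most $h$ has height at most $\lfloor h\rfloor\ge L$. The claimed bound does not increase with $h$, so the claim for $\lfloor h\rfloor$ implies the claim for $h$. Assume $h$ is an integer.

**Step 2 (parameters).** Put $H=h/L\ge1$, $\omega=\log_2(4+H)\ge\log_25>2.32$, $u=L/(16\omega)$ and $s=\lfloor u\rfloor$. If $s=0$, the claim is Fact B. Let $s\ge1$. Then $L\ge16\omega>37$, and $s\le L/(16\omega)<L/37<L/24=K/6$. So the first hypothesis of (a) holds.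

**Step 3 (the binomial sum).** For $1\le s\le h$ we have $(s/h)^s\le(s/h)^i$ for $i\le s$, hence
$$\Big(\frac sh\Big)^s\sum_{i=0}^s\binom hi\le\sum_{i=0}^h\binom hi\Big(\frac sh\Big)^i=\Big(1+\frac sh\Big)^h\le e^s,\qquad\text{so}\qquad\sum_{i=0}^s\binom hi\le\Big(\frac{eh}s\Big)^s.$$
The function $y\mapsto y\log_2(eh/y)$ has derivative $\log_2(h/y)\ge0$ on $(0,h]$. Since $s\le u\le h$,
$$\log_2\sum_{i=1}^s\binom hi\le u\log_2\frac{eh}u=\frac L{16\omega}\log_2(16e\,H\omega).$$
Now $H\le4+H=2^\omega$. Also $\log_2y\le y/2$ for $y\ge4$, so with $y=4+H$ we get $\omega\le2^\omega/2$. Hence $16eH\omega\le8e\cdot2^{2\omega}$ and $\log_2(16eH\omega)\le\log_2(8e)+2\omega<4.45+2\omega$. The right side is at most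
$$L\Big(\frac{4.45}{16\cdot2.32}+\frac18\Big)<0.245\,L\le\frac38L-1=\frac32K-1,$$
the last inequality because $0.13\,L\ge1$ for $L>37$. This is the second hypothesis of (a), and (a) gives the claim. $\square$

With Corollary 2, the question of Section 2 is settled: (T) is true.

## 10. Trees with few right turns: a matching partition of $S_K$

The counting can be run backward. A binary tree in which every leaf has few right turns, but a large depth is allowed, gives a cheap partition of $S_K$.

**Theorem 3.** *For every real $h\ge32L$, $S_K$ has an axis-aligned BSP of height at most $h$ and size at most $n\big(1+\frac12\lceil4L/\log_2(4+h/L)\rceil\big)$. Also, for every integer $r\ge1$ it has one of size at most $n(1+\frac r2)$ and height at most $2r\lceil N^{1/r}\rceil+1+\log_2N$.*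

**Step 1 (the tree).** Let $\Phi(D,r)=\sum_{i=0}^r\binom Di$. Pascal's rule gives $\Phi(D,r)=\Phi(D-1,r)+\Phi(D-1,r-1)$ for $D,r\ge1$, and $\Phi(0,r)=\Phi(D,0)=1$. We claim that if $N\le\Phi(D,r)$, there is an ordered full binary tree with $N$ leaves, each leaf having depth at most $D$ and at most $r$ right turns on its root path. For $N=1$ take a single node. For $N\ge2$ we have $D,r\ge1$, and we can write $N=N_1+N_2$ with $1\le N_1\le\Phi(D-1,r)$ and $1\le N_2\le\Phi(D-1,r-1)$. Use the trees for $(N_1,D-1,r)$ and $(N_2,D-1,r-1)$ as left and right subtrees. For instance $\Phi(2,1)=3$, and the leaves left-left, left-right, right have $0,1,1$ right turns.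

**Step 2 (from the tree to a BSP).** Number the corners $1,\dots,N$ in increasing order and identify the leaves, from left to right, with them. Maintain nodes whose region $R$ is a (possibly unbounded) axis-parallel box, unbounded below, and whose fragments are exactly $U_j\cap R$ and $V_j$ for $j\in[a,b]$, with these corners in $\operatorname{int}R$. The root is such a node with $[a,b]=[1,N]$.

Let $a<b$ and let the tree split $[a,b]$ into $[a,i]$ and $[i+1,b]$. Cut by $x=\xi$ with $x_i<\xi<x_{i+1}$. This cuts no $V_j$ and only segments $U_j$ with $j>i$, each at most once.

- The right child is again of the maintained form, for $[i+1,b]$, because $U_j$ with $j\le i$ lies left of $\xi$.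
- The left child contains $U_j\cap R$ and $V_j$ for $j\le i$, and left pieces of $U_j$ for $j>i$. Cut it by $y=\eta$ with $y_i<\eta<y_{i+1}$. No fragment is cut. The lower part is of the maintained form for $[a,i]$. The upper part contains at most $N-1$ horizontal fragments at distinct heights. Split these repeatedly along the median one, with height at most $\lfloor\log_2N\rfloor$ and no cuts.

If $a=b$, split along $U_a$. One child has only $V_a$, the other nothing.

**Step 3 (size and height).** A segment $U_j$ is cut only at tree nodes where $j$ turns right, at most once each, because its left pieces are never cut again. So there are at most $rN$ cuts and the size is at most $n+rN=n(1+\frac r2)$. Each tree edge costs at most two levels, so the height is at most $2D+1+\log_2N$.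

**Step 4 (second statement).** Take $D=r\lceil N^{1/r}\rceil$. Then $\Phi(D,r)\ge\binom Dr\ge(D/r)^r\ge N$.

**Step 5 (first statement).** Let $h\ge32L$. Put $H=h/L\ge32$, $\omega=\log_2(4+H)>5.1$, $D=\lfloor(h-1-L)/2\rfloor$ and $r=\lceil4L/\omega\rceil\ge1$. The height is at most $2D+1+L\le h$. Moreover $D\ge(h-3-L)/2\ge h/4=HL/4$, because $h\ge32L\ge2L+6$ (recall $L\ge4$). It remains to check $\Phi(D,r)\ge N=2^L$.

- If $4L/\omega\ge1$, then $r\le8L/\omega$, so $D/r\ge H\omega/32\ge5.1H/32$. Since $4\le H/8$, we have $(4+H)^{1/4}\le(9H/8)^{1/4}$. At $H=32$ we have $5.1\ge36^{1/4}$, and the ratio of $5.1H/32$ to $(9H/8)^{1/4}$ increases with $H$. So $D/r\ge(4+H)^{1/4}=2^{\omega/4}>1$, and $\Phi(D,r)\ge\binom Dr\ge(D/r)^r\ge2^{r\omega/4}\ge2^L$.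
- If $4L/\omega<1$, then $r=1$ and $4+H>2^{4L}=N^4$. So $\Phi(D,1)=D+1\ge HL/4\ge H/4\ge(N^4-4)/4\ge N$, as $N\ge16$.

Hence the size is at most $n(1+\frac r2)$. $\square$

## 11. A shallow partition of any set: weighted slabs

**Theorem 4.** *Every set of $n\ge2$ disjoint segments has a BSP of height at most $25\log_2n$ and size at most $7n\log_2n$.*

The plan is to halve the endpoints by vertical lines, and to remove first all fragments that cross a slab completely, since cutting along those is free. Weights keep the total height logarithmic.

**Step 1 (regions and spanning fragments).** Rotate so that no segment is vertical. Use regions $R$, starting with the plane, of this form: a vertical slab, possibly unbounded, further bounded above and/or below by segments of $S$ crossing the slab, or unbounded there. Let $m$ be the number of endpoints of segments of $S$ in $\operatorname{int}R$. Consider a fragment $f=s\cap R$ at a node with region $R$. Each end of $f$ is either an endpoint of $s$ in $\operatorname{int}R$ or a point of $\partial R$. It cannot lie on the top or bottom edge. That edge belongs to a segment $s'$ of $S$, and $s'\ne s$ because the relative interior of $f$ lies in $\operatorname{int}R$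 by Fact C, so a common point would contradict disjointness. Hence, if $s$ has no endpoint in $\operatorname{int}R$, both ends of $f$ lie on vertical sides, and on different ones, since $f$ is not vertical. Call such $f$ *spanning*. Every non-spanning fragment has an endpoint of its segment in $\operatorname{int}R$.

**Step 2 (cells and weights).** Let $s_1,\dots,s_q$ be the spanning fragments in $R$ from bottom to top. They divide $R$ into cells $0,\dots,q$ with $m_0,\dots,m_q$ interior endpoints, $\sum m_i\le m$. Give cell $i$ the weight $w_i=\max(m_i,1)$. The total weight is $W\le m+q+1$.

**Step 3 (Stage A: isolating the cells).** We cut only along spanning fragments. Inside $R$ the line of $s_i$ is $s_i$ itself, so, by disjointness, nothing is cut. Take a group of at least two consecutive cells of total weight $W'$. Let $i$ be the first cell for which the weight up to and including it is at least $W'/2$. Then the cells before $i$, and also the cells after $i$, have total weight at most $W'/2$. Cut along the lower and the upper boundary of cell $i$, where there are group cells on that side. This isolates $i$ with at most two levels and leaves groups of weight at most $W'/2$. Recurse. A cell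 that is still in a group after $g$ such halvings satisfies $w_i\le W/2^g$. So cell $i$ is reached after at most $2\log_2(W/w_i)+2$ levels.

**Step 4 (Stage B: one vertical cut).** Stage A cut no fragment and used all spanning fragments, so every fragment in a cell is non-spanning, and has an endpoint of its segment in the interior of the cell. Hence a cell with $m_i=0$ contains no fragment and is a leaf. Otherwise cut the cell by the vertical line at the median abscissa of its $m_i$ interior endpoints. The cell has at most $m_i$ fragments, so at most $m_i$ cuts are made. Each child is a region of the form of Step 1, with at most $m_i/2$ interior endpoints and at most $m_i$ spanning fragments. So its total weight is at most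
$$\frac{m_i}2+m_i+1\le2.5\,m_i.\tag{3}$$
Recurse on both children. Finally, wherever a node has at most one fragment, replace its subtree by a leaf. This does not increase the height, and it does not increase the size, since a subtree stores at least as many fragments as its root receives.

**Step 5 (size).** A round is Stage A followed by one vertical cut. After $t$ rounds a region has at most $2n/2^t$ interior endpoints. The vertical cut of round $t$ needs at least one, so $2n/2^{t-1}\ge1$. Hence the number $\tau$ of rounds on any path is at most $\log_2n+2$. The cells cut in the same round have disjoint interiors, so together they contain at most $2n$ endpoints, and each round makes at most $2n$ cuts in total. Hence the size is at most $n+2n(\log_2n+2)\le7n\log_2n$.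

**Step 6 (height).** On a path let $W_t$ be the total weight at the start of round $t$, and $m_t$ the number of interior endpoints of the cell chosen in round $t$ (the index is now the round). At the root $W_1\le2n+1$, and (3) gives $W_{t+1}\le2.5\,m_t$. Round $t$ uses at most $2\log_2(W_t/m_t)+2$ levels for Stage A and one for the vertical cut. After the last vertical cut there may be one more Stage A, of at most $2\log_2W_{\tau+1}+2$ levels. So the height is at most
$$\sum_{t=1}^\tau\Big(2\log_2\frac{W_t}{m_t}+3\Big)+2\log_2W_{\tau+1}+2
=2\log_2W_1+\sum_{t=1}^\tau\Big(2\log_2\frac{W_{t+1}}{m_t}+3\Big)+2,$$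
which is at most $2\log_2(2n+1)+\tau(3+2\log_22.5)+2$. Since $n\ge2$, $\log_2(2n+1)\le\log_2n+\log_22.5\le\log_2n+1.33$, and $3+2\log_22.5<5.65$. With $\tau\le\log_2n+2$ the expression is at most $7.65\log_2n+16\le25\log_2n$. $\square$

## 12. The tradeoff for every $n$

**Corollary 5.** *(i) There is an absolute $c>0$ such that for every $n\ge2$ there is a set $S$ of $n$ disjoint axis-parallel segments with $p(S)=n$ for which, for every real $h\ge\log_2n$, every general BSP of height at most $h$ has size at least $c\,n\log_2n/\log_2(2+h/\log_2n)$.*

*(ii) For fixed $C\ge25$, the supremum over sets $S$ of $n$ disjoint segments of $\min\{\text{size of a BSP of height}\le C\log_2n\}/p(S)$ is $\Theta_C(\log n)$.*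

*(iii) If a BSP of $S_K$ has size at most $An$, then its height exceeds $L(2^{L/(64A)}-4)$, so linear size forces height $n^{\Omega(1)}$. Conversely, Theorem 3 gives size $n(1+r/2)$ with height $O(r\,n^{1/r}+\log n)$.*

**Proof of (i).** We take $c=1/4096$ and pad $S_K$ to the right cardinality. For $2\le n<32$ take $n$ horizontal segments on distinct lines. Then $p(S)=n$ by Example 2 and Fact B, and every BSP has size at least $n$. This suffices, since $c\log_2n<1$ and the denominator exceeds $1$.

For $n\ge32$ let $K\ge1$ be maximal with $2\cdot16^K\le n$. In this part $n$ is the prescribed cardinality, while $N=16^K$ and $L=4K$ as before. Let $S$ be $S_K$ plus the $n-2\cdot16^K$ horizontal segments $[0,1]\times\{9+i\}$, $i=1,2,\dots$, which lie above $S_K$. Splitting along the extra segments from top to bottom and then peeling $S_K$ cuts nothing, so $p(S)=n$. By maximality $32N>n$, hence $\log_2n-5<L\le\log_2n\le h$. With $\omega=\log_2(4+h/L)$, Theorem 1(b), $N/2\ge n/64$ and $1+\lfloor y\rfloor\ge y$ give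
$$\text{size}\ge n\Big(1+\frac1{64}\Big\lfloor\frac L{16\omega}\Big\rfloor\Big)\ge\frac{nL}{1024\,\omega}.$$
If $n\ge2^{10}$, then $L\ge\frac12\log_2n$ and
$$\omega\le\log_2\Big(4+\frac{2h}{\log_2n}\Big)=1+\log_2\Big(2+\frac h{\log_2n}\Big)\le2\log_2\Big(2+\frac h{\log_2n}\Big),$$
so the claim holds with $c=1/4096$. If $n<2^{10}$, then $c\log_2n<1$ and size at least $n$ suffices. $\square$

**Proof of (ii).** The lower bound is (i) with $h=C\log_2n$. For the upper bound, Theorem 4 gives a BSP of height at most $25\log_2n\le C\log_2n$ and size at most $7n\log_2n$, and $p(S)\ge n$. $\square$

**Proof of (iii).** Let a BSP of $S_K$ have height $h$ and size at most $An$. To apply Theorem 1(b) we need $h\ge L$. Distinct segments of $S_K$ lie on distinct lines, and $F(v)$ contains at most one fragment of each segment, so each internal node stores at most one fragment. Each leaf stores at most one as well. Hence $n\le\text{size}\le2^{h+1}-1$, so $h>\log_2n-1=L$. Theorem 1(b) now gives $\frac14\lfloor\frac L{16\omega}\rfloor\le A-1$ with $\omega=\log_2(4+h/L)$. So $\frac L{16\omega}<4A$, that is, $\omega>L/(64A)$, which says $h>L(2^{L/(64A)}-4)$. Since $2^L=n/2$, for fixed $A$ this is $n^{\Omega(1)}$.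 The converse is the second part of Theorem 3: with $N=n/2$, the height $2r\lceil N^{1/r}\rceil+1+\log_2N$ is $O(r\,n^{1/r}+\log n)$. $\square$
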